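# Depth and variable space in resolution

## 1. A guess: depth is bounded by a function of variable space alone

A refutation in the resolution system can be economical in two ways. It can be *shallow*, so that no chain of inferences is long, or it can be checked with little *memory*, in the sense that few variables are in sight at any moment. A shallow refutation turns out to need few variables in memory (Section 3). The converse is the problem. If a refutation can be carried out while looking at only $s$ variables at a time, must there be a shallow one? A first guess is: yes, and the depth is at most some fixed polynomial in $s$, whatever the number of variables of the formula.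

To test the guess we need exact definitions.

**Conventions.** A *clause* is a set of literals, a *CNF* is a set of clauses, and $0$ is the empty clause. A partial assignment *falsifies* a clause if all literals of the clause are assigned $0$. Throughout, $\tau$ is an unsatisfiable CNF in $n$ Boolean variables, and $\log$ without a base means $\log_2$.

**Definition (refutation, depth).** A *resolution refutation* of $\tau$ is a sequence of clauses ending with $0$, in which each clause is an *axiom* (a clause of $\tau$) or is obtained from two earlier clauses by
$$\frac{C\vee x\qquad E\vee\bar x}{C\vee E}.$$
View it as a directed acyclic graph with edges from premises to conclusions. Its *depth* is the number of edges on a longest path from an axiom to $0$. We write $D(\tau\vdash0)$ for the minimum depth of a refutation of $\tau$.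

The rule is *sound*: an assignment satisfying both premises satisfies the conclusion. Indeed, if $x=0$ it satisfies $C$, and if $x=1$ it satisfies $E$.

**Definition (configurational refutation, variable space).** A *configurational refutation* of $\tau$ is a sequence of sets of clauses (*configurations*) $\mathcal C_0=\emptyset,\mathcal C_1,\dots,\mathcal C_T$ with $0\in\mathcal C_T$, where each $\mathcal C_t$ arises from $\mathcal C_{t-1}$ by adding ("downloading") an axiom of $\tau$, or adding a resolvent of two clauses of $\mathcal C_{t-1}$, or deleting some clauses. Let $\mathrm{Vars}(\mathcal C)$ be the set of variables occurring in clauses of $\mathcal C$. The *variable space* is $\max_t|\mathrm{Vars}(\mathcal C_t)|$, and $\mathrm{VSpace}(\tau\vdash0)$ is its minimum over all configurational refutations of $\tau$.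

For example, the configuration $\{x_1,\ \bar x_1\vee x_2\}$ has two variables, although its clauses contain three literals in total. Variable space does not charge for the number of clauses: a configuration on two variables may hold many clauses.

**Test: $0\in\tau$.** Both measures are $0$, since we may download $0$ at once.

**Test: complete formulas.** Let $\tau$ consist of all $2^k$ clauses that contain, for each $i\le k$, exactly one of $x_i,\bar x_i$ (with $k\ge1$). Resolving in pairs on $x_k$ gives all such clauses on $x_1,\dots,x_{k-1}$, and after $k$ rounds we reach $0$, so $D\le k$. Conversely, a premise has at most one literal more than the conclusion. An axiom joined to $0$ by a path of at most $d$ edges therefore has at most $d$ literals, and since every axiom has $k$ literals, $D\ge k$. As for space, there are only $k$ variables, and some axiom must be downloaded, so $\mathrm{VSpace}=k$. The two measures agree.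

**Test: chains.** For $n\ge2$ let $\pi_n$ have the clauses
$$x_1;\qquad \bar x_i\vee x_{i+1}\ \ (1\le i<n);\qquad \bar x_n .$$

**Proposition 1.** $\mathrm{VSpace}(\pi_n\vdash0)\le2$, but $D(\pi_n\vdash0)\ge\log_2(n+1)$.

*Proof.* For the space bound, download $x_1$. Whenever the memory is $\{x_i\}$ with $i<n$, download $\bar x_i\vee x_{i+1}$, resolve to get $x_{i+1}$, and delete everything else. At $\{x_n\}$ download $\bar x_n$ and resolve to $0$. Only $x_i$ and $x_{i+1}$ are ever in memory together.

For the depth bound, note that $\pi_n$ has $n+1$ clauses and becomes satisfiable when any one of them is removed. Without $x_1$, set all variables to $0$. Without $\bar x_i\vee x_{i+1}$, set $x_1=\dots=x_i=1$ and the rest to $0$. Without $\bar x_n$, set all variables to $1$. By soundness, the axioms from which $0$ is derived are jointly unsatisfiable, so all $n+1$ axioms have a path to $0$. A refutation of depth $d$ unfolds to a binary tree with at most $2^d$ leaves, and all $n+1$ axioms occur among its leaves. Hence $2^d\ge n+1$. $\square$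

So the guess is false: no bound on $D$ in terms of $\mathrm{VSpace}$ alone is possible. The failure seen here is only logarithmic in $n$, so the repaired guess is that $D$ is polynomial in $\mathrm{VSpace}\cdot\log n$. This is the concrete question asked in "On Space and Depth in Resolution" (https://eccc.weizmann.ac.il/report/2016/184/download): are there absolute constants $C,c>0$ with $D\le C(\mathrm{VSpace}\cdot\log_2n)^c$ for all unsatisfiable $\tau$ in $n\ge2$ variables? The answer is yes.

**Main Theorem.** For every unsatisfiable CNF $\tau$ in $n\ge2$ variables,
$$\mathrm{VSpace}(\tau\vdash 0)\;\le\; D(\tau\vdash 0)\;\le\; 8\,\mathrm{VSpace}(\tau\vdash 0)^3\log_2 n\;\le\;8\,\big(\mathrm{VSpace}(\tau\vdash 0)\log_2 n\big)^3 ,$$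
so the required bound holds with $C=8$, $c=3$.

By Proposition 1 the factor $\log n$ cannot be dropped entirely. No optimality of the exponent $3$ is claimed.

## 2. Depth as a query measure

Depth is easier to bound from above once it is read as the cost of a search: given query access to an assignment $a$, find a clause of $\tau$ that $a$ falsifies.

**Definition (decision tree).** A *decision tree for $\tau$* queries variables, never the same one twice on a path. Each leaf is labeled by a clause of $\tau$ that is falsified by the partial assignment collected on the path to it. $DT(\tau)$ is the minimum depth of such a tree.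

*Example.* For $\pi_n$, put $x_0=1$ and $x_{n+1}=0$ by convention, keep $i<j$ with $x_i=1$, $x_j=0$, and query the middle index. The gap $j-i$ starts at $n+1$, and each query replaces a gap $g$ by at most $\lceil g/2\rceil$. After $\lceil\log_2(n+1)\rceil$ queries we have $j=i+1$, and the clause of $\pi_n$ linking $i$ and $i+1$ (that is, $x_1$ if $i=0$, $\bar x_n$ if $i=n$, and $\bar x_i\vee x_{i+1}$ otherwise) is falsified. With Proposition 1 and the next lemma, $D(\pi_n\vdash0)=\lceil\log_2(n+1)\rceil$.

**Lemma 2.** $D(\tau\vdash0)=DT(\tau)$.

*Proof.* **Step 1: a tree of depth $d$ gives a refutation of depth at most $d$.** For a node $\nu$ let $\rho_\nu$ be the assignment collected on the path to $\nu$. From the leaves upward we define a clause $C_\nu$, falsified by $\rho_\nu$, with a derivation of depth at most the height of $\nu$. At a leaf, $C_\nu$ is its label. Now let $\nu$ query $x$, with children $\nu_0$ (where $x=0$) and $\nu_1$ (where $x=1$). Since $C_{\nu_0}$ is falsified by $\rho_{\nu_0}$, which makes $\bar x$ true, we have $\bar x\notin C_{\nu_0}$; likewise $x\notin C_{\nu_1}$.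

- If $x\notin C_{\nu_0}$, put $C_\nu=C_{\nu_0}$. This clause does not mention $x$, so it is already falsified by $\rho_\nu$.
- Else, if $\bar x\notin C_{\nu_1}$, put $C_\nu=C_{\nu_1}$. Again it does not mention $x$ and is falsified by $\rho_\nu$.
- Otherwise $C_{\nu_0}=C\vee x$ and $C_{\nu_1}=E\vee\bar x$, where $C$ and $E$ do not mention $x$, so both are falsified by $\rho_\nu$. Put $C_\nu=C\vee E$, the resolvent. The depth grows by at most one.

The clause at the root is falsified by the empty assignment, so it is $0$.

**Step 2: a refutation of depth $d$ gives a tree of depth at most $d$.** Start at the final clause $0$ and keep the invariant that the current clause is falsified by the answers so far. If the current clause is an axiom, stop and label the leaf with it. Otherwise it is $C\vee E$, obtained from $C\vee x$ and $E\vee\bar x$. Query $x$ unless its value is known. If $x=0$, then $C\vee x$ is falsified and we move to it; if $x=1$, then $E\vee\bar x$ is falsified and we move there. We walk backward along a path that ends at an axiom, so there are at most $d$ moves, with at most one query each. $\square$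

## 3. From depth to space

This section proves the left inequality of the Main Theorem in a stronger form. The *total space* of a configurational refutation is the maximum over its configurations of the sum of the clause widths (numbers of literals). For instance $\{x_1,\bar x_1\vee x_2\}$ contributes $3$.

**Theorem 3.** Let $d=D(\tau\vdash0)$. Then $\tau$ has a configurational refutation with at most $d$ variables in each configuration, at most $d+2$ clauses in each configuration, total space at most $d(d+2)$, and length at most $2^{d+2}$. In particular $\mathrm{VSpace}(\tau\vdash0)\le D(\tau\vdash0)$.

*Proof.* If $d=0$, then $0\in\tau$, and we download $0$. Let $d\ge1$. By Lemma 2 take a decision tree of depth $d$, with the clauses $C_\nu$ from Step 1 of its proof.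

**Step 1: a depth-first procedure.** The aim is to derive $C_\nu$ while remembering only what is pending. Define $\mathrm{Derive}(\nu)$, which turns a memory $M$ into $M\cup\{C_\nu\}$:

- at a leaf, download $C_\nu$;
- if $C_\nu$ was copied from a child, derive that child;
- otherwise derive $\nu_0$, derive $\nu_1$, resolve, and then delete those of the two premises that are not in $M$.

In the last case both premises mention the variable $x$ queried at $\nu$ and $C_\nu$ does not, so $C_\nu$ is not deleted. Run $\mathrm{Derive}$ at the root with $M=\emptyset$; it ends with $\{0\}$.

**Step 2: what is in memory.** When $\mathrm{Derive}(\nu)$ is called at a node of depth $i$, the memory $M$ consists of at most $i$ clauses $C_{\mu_0}$, where $\mu$ is a proper ancestor of $\nu$ at which the path to $\nu$ goes to $\mu_1$. This holds at the root, and passing from a node $\mu$ to a child adds at most the clause $C_{\mu_0}$, and only when the child is $\mu_1$. If $\mu$ queries $x$, then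
$$\mathrm{Vars}(C_{\mu_0})\subseteq\mathrm{dom}(\rho_\mu)\cup\{x\}\subseteq\mathrm{dom}(\rho_\nu),$$
because $x$ is also assigned on the way to $\mu_1$.

**Step 3: counting.** At a leaf $\nu$ of depth $i\le d$, after the download all variables in memory lie in $\mathrm{dom}(\rho_\nu)$, so there are at most $d$, and there are at most $i+1\le d+1$ clauses. At a resolution at $\nu$ on $x$, the node $\nu$ has depth $i\le d-1$ and the memory is $M\cup\{C_{\nu_0},C_{\nu_1},C_\nu\}$. Its variables lie in $\mathrm{dom}(\rho_\nu)\cup\{x\}$, so there are at most $d$, and there are at most $i+3\le d+2$ clauses. Deletions only shrink the memory. Each clause is falsified by a path assignment, so its width is at most $d$, and the total space is at most $d(d+2)$. There are at most $2^{d+1}-1$ nodes with at most two steps each, so the length is at most $2^{d+2}$. $\square$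

*Example.* For $\pi_3$, query $x_2$, then $x_1$ if $x_2=0$ and $x_3$ if $x_2=1$. The procedure derives $x_2$ from $x_1$ and $\bar x_1\vee x_2$, keeps it, derives $\bar x_2$ from $\bar x_2\vee x_3$ and $\bar x_3$, and resolves. Just after $\bar x_2$ is derived the memory is $\{x_2,\ \bar x_2\vee x_3,\ \bar x_3,\ \bar x_2\}$: $d=2$ variables and $d+2=4$ clauses.

## 4. Windows, and binary search over time

From here on we bound depth from above. Assume $0\notin\tau$ and let $s=\mathrm{VSpace}(\tau\vdash0)$. Then $s\ge1$, because a refutation must download an axiom and every axiom contains a variable. Fix a configurational refutation $\mathcal C_0,\dots,\mathcal C_T$ of variable space $s$, where $T$ is the first index with $0\in\mathcal C_T$.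

**Definition (window).** $V_t=\mathrm{Vars}(\mathcal C_t)$ is the *window* at time $t$; thus $|V_t|\le s$. For a total assignment $a$, let $F_t(a)=1$ if $a$ satisfies all clauses of $\mathcal C_t$, and $F_t(a)=0$ otherwise. This depends only on $a|_{V_t}$, so we also write $F_t(b)$ for $b\in\{0,1\}^{V_t}$.

We have $F_0\equiv1$ and $F_T\equiv0$. So along any $a$ there is a time at which truth turns into falsity, and such a time exposes a falsified axiom:

**Fact (1).** If $F_{t-1}(a)=1$ and $F_t(a)=0$, then step $t$ downloads an axiom $A\in\tau$ with $A(a)=0$ and $\mathrm{Vars}(A)\subseteq V_t$.

Indeed, step $t$ is not a resolution step, by soundness, and not a deletion, since deletion preserves truth. So it downloads some $A$; then $A(a)=0$, and $A\in\mathcal C_t$ gives $\mathrm{Vars}(A)\subseteq V_t$.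

**Fact (2).** $F_{T-1}\equiv0$, and $T\ge2$.

Indeed, $0\notin\mathcal C_{T-1}$, so step $T$ adds the clause $0$, and it is not a download because $0\notin\tau$. As $F_T\equiv0$, Fact (1) shows that no $a$ has $F_{T-1}(a)=1$. Since $F_0\equiv1$, also $T-1\ne0$.

*Running example.* Here is the space-$2$ refutation of $\pi_3$, with $T=9$.

| $t$ | $\mathcal C_t$ | $V_t$ | $F_t$ |
|---|---|---|---|
| 0 | $\emptyset$ | $\emptyset$ | $1$ |
| 1 | $x_1$ | $\{x_1\}$ | $x_1$ |
| 2 | $x_1,\ \bar x_1\vee x_2$ | $\{x_1,x_2\}$ | $x_1\wedge x_2$ |
| 3 | $x_1,\ \bar x_1\vee x_2,\ x_2$ | $\{x_1,x_2\}$ | $x_1\wedge x_2$ |
| 4 | $x_2$ | $\{x_2\}$ | $x_2$ |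
| 5 | $x_2,\ \bar x_2\vee x_3$ | $\{x_2,x_3\}$ | $x_2\wedge x_3$ |
| 6 | $x_2,\ \bar x_2\vee x_3,\ x_3$ | $\{x_2,x_3\}$ | $x_2\wedge x_3$ |
| 7 | $x_3$ | $\{x_3\}$ | $x_3$ |
| 8 | $x_3,\ \bar x_3$ | $\{x_3\}$ | $0$ |
| 9 | $x_3,\ \bar x_3,\ 0$ | $\{x_3\}$ | $0$ |

To *query* a window means to query all its variables that are not yet known. This costs at most $s$ variable queries, and there are at most $2^s$ possible answers.

The sensible first approach imitates the binary search for $\pi_n$. Keep $p<q$ with $F_p(a)=1$ and $F_q(a)=0$, starting from $(0,T)$, and query the window at time $\lfloor(p+q)/2\rfloor$. After $\lceil\log_2T\rceil$ window queries $q=p+1$. By Fact (2) $q\ne T$, so $V_q$ has been queried, and Fact (1) gives an axiom falsified by the answers. This proves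
$$D(\tau\vdash0)\le s\,\lceil\log_2T\rceil .$$
How large can $T$ be? If $\mathcal C_i=\mathcal C_j$ with $i<j$, cut out $\mathcal C_{i+1},\dots,\mathcal C_j$; so we may assume that configurations do not repeat. There are at most $(n+1)^s$ sets of at most $s$ variables (each is the set of values in a list of $s$ entries, every entry a variable or a blank). Over a given window there are at most $4^s$ clauses, hence at most $2^{4^s}$ configurations. So this argument yields
$$D(\tau\vdash0)\le s\big(s\log_2(n+1)+4^s+1\big).$$
The dependence on $n$ is right, but the term $4^s$ is exponential in $s$. The approach stops exactly here: it pays for the number of *times*, and the only control on that number is the count of configurations, which is doubly exponential in $s$.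

## 5. Counting distinct windows

The count of *windows*, as opposed to configurations, is harmless: there are at most $(n+1)^s$. Moreover, one query of a window $v$ reveals $F_t(a)$ at every time $t$ with $V_t=v$, however many there are. So we measure an interval of time by its number of distinct windows.

**Definition.** For $0\le p<q\le T$ let $\mathcal W(p,q)=\{V_t:\ p<t<q\}$, a set of distinct windows, and $w(p,q)=|\mathcal W(p,q)|$. Thus $w(p,q)=0$ if and only if $q=p+1$.

In the running example $w(0,9)=5$, although there are eight interior times.

We want to shrink $(p,q)$ to a pair with at most half as many windows. Fix $p<q$ with $w=w(p,q)\ge1$, write $\mathcal W=\mathcal W(p,q)$, and suppose that what is already known about $a$ implies $F_p(a)=1$ and $F_q(a)=0$. Suppose windows $v_1,\dots,v_k\in\mathcal W$ have now been queried.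

**Definition (known time, good pair).** A time in $[p,q]$ is *known* if it is $p$, or $q$, or an interior time whose window is among $v_1,\dots,v_k$. A pair of known times $p\le p'<q'\le q$ is *good* if $F_{p'}(a)=1$, $F_{q'}(a)=0$ and $w(p',q')\le w/2$.

At known times the value $F_t(a)$ is determined by the answers. In the running example, with $(p,q)=(0,9)$, query the single window $\{x_2\}$. If $x_2=0$, then $(0,4)$ is good, since $\mathcal W(0,4)=\{\{x_1\},\{x_1,x_2\}\}$ and $2\le5/2$. If $x_2=1$, then $(4,9)$ is good, since $\mathcal W(4,9)=\{\{x_2,x_3\},\{x_3\}\}$.

In general the windows may recur in any order. One might try to choose $k$ windows so that *every* gap between neighboring known times has at most $w/2$ windows. This can be impossible for small $k$. Consider a sequence of sets (an abstract sequence, not claimed to come from a refutation) with $w>2k$ distinct windows that contains, for each $k$-element set $S$ of windows, a block listing the $w-k$ windows outside $S$. Whichever $S$ we query, the block of $S$ contains no known time, so it lies in one gap, and that gap has at least $w-k>w/2$ windows. Choosing the $k$ windows at random does not help: a fixed interval with more than $w/2$ windows is missed with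 probability less than $2^{-k}$, but the number of intervals is governed by $T$, and a union bound over them would again need $k$ of order $\log T$.

But we do not need every gap to be good. Only one gap matters, say the one just before the first known false time. And an answer to a window $v$ is one of only $2^s$ assignments, so $v$ can place its first false time in at most $2^s$ positions, however often $v$ occurs. The next definition records these positions.

**Definition (first false time, critical set).** For $v\in\mathcal W$ and $b\in\{0,1\}^v$ let
$$\theta(v,b)=\min\big(\{t:\ p<t<q,\ V_t=v,\ F_t(b)=0\}\cup\{q\}\big).$$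
For $p<x\le q$ with $w(p,x)>w/2$, let $u$ be the largest index with $p\le u<x$ and $w(u,x)>w/2$, and put $R(x)=\mathcal W(u,x)$. If $w(p,x)\le w/2$, then $R(x)$ is undefined.

So $R(x)$ is the set of windows seen when one walks back from $x$ just far enough to meet more than $w/2$ of them. It depends only on $x$ (and on $p,q$), not on any queries. When defined, $R(x)\subseteq\mathcal W$ and $|R(x)|>w/2$. Further:
$$\text{if }p\le y<x\text{ and }w(y,x)>w/2,\text{ then }R(x)\text{ is defined and }R(x)\subseteq\mathcal W(y,x). \tag{3}$$
Indeed $w(p,x)\ge w(y,x)>w/2$, so $R(x)$ is defined, and $u\ge y$ by maximality of $u$.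

In the running example with $(p,q)=(0,9)$ and $w/2=2.5$: for $v=\{x_2\}$ the value $x_2=0$ gives $\theta=4$ and $x_2=1$ gives $\theta=9$; for $v=\{x_3\}$ the value $x_3=0$ gives $\theta=7$ and $x_3=1$ gives $\theta=8$. Since $w(0,4)=2$, $R(4)$ is undefined. For $x=7$ the index is $u=2$ and $R(7)=\{\{x_1,x_2\},\{x_2\},\{x_2,x_3\}\}$.

**Lemma 4.** Let windows $v_1,\dots,v_k\in\mathcal W$ ($k\ge1$) be queried, with answers $a_1,\dots,a_k$, and let $\theta=\min_i\theta(v_i,a_i)$. If there is no good pair, then $R(\theta)$ is defined and contains none of $v_1,\dots,v_k$.

*Proof.* **Step 1: $\theta$ is a known false time.** Either $\theta=q$, or $\theta$ is an interior time with $V_\theta=v_i$ and $F_\theta(a_i)=0$ for some $i$. In both cases $\theta$ is known, $\theta>p$ and $F_\theta(a)=0$.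

**Step 2: the preceding known time is true.** Let $y$ be the largest known time with $y<\theta$; it exists because $p$ is known. If $y=p$, then $F_y(a)=1$. Otherwise $y$ is interior and $V_y=v_i$ for some $i$. As $y<\theta\le\theta(v_i,a_i)$, the definition of $\theta(v_i,a_i)$ forbids $F_y(a_i)=0$. So $F_y(a)=1$.

**Step 3: the gap misses all queried windows.** The pair $(y,\theta)$ is not good, so $w(y,\theta)>w/2$. By (3), $R(\theta)$ is defined and contained in $\mathcal W(y,\theta)$. If some $v_i$ were in $\mathcal W(y,\theta)$, there would be a known time strictly between $y$ and $\theta$, against the choice of $y$. $\square$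

Lemma 4 already settles the yes-or-no question, with a weaker bound than the Main Theorem. Let us see this first, because it shows what remains to be saved. The set of all times $\theta(v,b)$ has at most $w2^s$ elements. Put $k=s+\lfloor\log_2w\rfloor+1$, so that $2^k>w2^s$, and draw $v_1,\dots,v_k$ independently and uniformly from $\mathcal W$. For each $x$ such that $R(x)$ is defined, all $k$ draws miss $R(x)$ with probability less than $2^{-k}$. By a union bound over at most $w2^s<2^k$ times, some choice of $v_1,\dots,v_k$ hits every defined $R(\theta(v,b))$. Query these $k$ windows. Whatever the answers, Lemma 4 leaves no alternative to a good pair. Repeating this until no interior window is left (as spelled out in Section 7) takes at most $\lfloor\log_2m\rfloor+1$ rounds, where $m=w(0,T)\le(n+1)^s$, and gives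
$$D(\tau\vdash0)\le s\,\big(s+\lfloor\log_2m\rfloor+1\big)\big(\lfloor\log_2m\rfloor+1\big),$$
which is of order $s^3(\log n)^2$. The Main Theorem has one factor $\log n$ less. The excess is the term $\log_2w$ in $k$, which pays for not knowing *which* window produces the first false time.

## 6. Halving with $s+2$ window queries

To avoid the union over $w$ windows we let the queries be adaptive and exploit their order. Draw the windows at random, one after another, against an opponent who answers each at once. If the first false time comes from one of the first $s+1$ windows, it is fixed before the last window is drawn, so the last window has a good chance to hit its critical set. If it comes from the last window, then that window is a single one, with at most $2^s$ possible answers, and the $s+1$ earlier draws are enough for a union bound over these answers alone.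

**Lemma 5.** Suppose that what is already known about $a$ implies $F_p(a)=1$ and $F_q(a)=0$, and let $w=w(p,q)\ge1$. Then there is an adaptive strategy that queries at most $s+2$ windows from $\mathcal W(p,q)$ and always ends with a good pair: times $p\le p'<q'\le q$, each belonging to $\{p,q\}$ or having a window queried by this strategy, such that $F_{p'}(a)=1$, $F_{q'}(a)=0$ and $w(p',q')\le w/2$.

*Proof.* Put $r=s+2$, $\mathcal W=\mathcal W(p,q)$, and suppose that no such strategy exists.

**Step 1: a deterministic opponent.** We turn the non-existence of a strategy into an object to argue against. Consider the game of $r$ rounds in which the prover names a window in $\mathcal W$ (repetitions allowed) and the adversary replies with an assignment to it, consistent with everything known before. Such a reply always exists: restrict any total assignment extending what is known. The prover wins if at the end there is a good pair. Stopping earlier gives the prover no advantage, since a good pair stays good when more windows are queried. By our supposition the prover has no winning strategy. The game is finite with perfect information, so backward induction gives a winning strategy for the adversary: at a position from which the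 prover cannot force a win, each window the prover may name has a reply leading to another such position. Fix one such reply in each case. This is a deterministic strategy $\sigma$ such that, whatever $r$ windows are named, no good pair exists at the end.

**Step 2: random play.** Let $v_1,\dots,v_r$ be independent and uniform in $\mathcal W$, and let $a_i\in\{0,1\}^{v_i}$ be the reply of $\sigma$ to $v_i$, in this order. Thus $a_i$ is a function of $v_1,\dots,v_i$. Put
$$A=\min_{1\le i\le s+1}\theta(v_i,a_i),\qquad B=\theta(v_r,a_r),\qquad \theta=\min(A,B).$$
There is never a good pair, so by Lemma 4 the following holds with certainty: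
$$R(\theta)\text{ is defined, and }v_i\notin R(\theta)\text{ for all }i=1,\dots,r. \tag{4}$$
We now show that (4) has probability less than $1$, by splitting according to which of $A,B$ is smaller.

**Step 3: the case $A\le B$ has probability less than $1/2$.** Here the last draw does the work. We have $\theta=A$, so by (4) $R(A)$ is defined and $v_r\notin R(A)$. Now $A$ is a function of $v_1,\dots,v_{s+1}$, and $v_r$ is independent of these. Condition on any values of $v_1,\dots,v_{s+1}$. If $R(A)$ is undefined, the event "$R(A)$ is defined and $v_r\notin R(A)$" has conditional probability $0$; if it is defined, the conditional probability is $1-|R(A)|/w<1/2$. Averaging over the finitely many values, the event has probability less than $1/2$.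

**Step 4: the case $B<A$ has probability less than $1/2$.** Here the first $s+1$ draws do the work. We have $\theta=B=\theta(v_r,b)$ for some $b\in\{0,1\}^{v_r}$, namely $b=a_r$, and by (4) $R(\theta(v_r,b))$ is defined and contains none of $v_1,\dots,v_{s+1}$. The reply $a_r$ depends on the earlier draws, so we treat all $b$ at once. Condition on $v_r=v$; the draws $v_1,\dots,v_{s+1}$ remain independent and uniform. For each fixed $b\in\{0,1\}^v$ the time $x=\theta(v,b)$ is fixed, and the probability that $R(x)$ is defined and contains none of $v_1,\dots,v_{s+1}$ is $0$ if $R(x)$ is undefined, and otherwise
$$\Big(1-\frac{|R(x)|}{w}\Big)^{s+1}<2^{-(s+1)} .$$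
There are at most $2^s$ assignments $b$, so the conditional probability of this case is less than $2^s\cdot2^{-(s+1)}=1/2$. This holds for every $v$, hence also without conditioning.

**Step 5: contradiction.** By Steps 3 and 4, (4) has probability less than $1/2+1/2=1$, yet it holds with certainty. $\square$

The split $s+2=(s+1)+1$ is visible in the proof: $s+1$ draws beat the $2^s$ answers of the last window with a factor $2$ to spare, and the one last draw contributes the other $1/2$. Note also that the length $T$ never entered.

## 7. The decision tree and the bound $8s^3\log_2 n$

**Theorem 6.** Let $0\notin\tau$ and $s=\mathrm{VSpace}(\tau\vdash0)$. Take a refutation of variable space $s$, let $T$ be the first index such that $0\in\mathcal C_T$, and let $m$ be the number of distinct sets among $V_1,\dots,V_{T-1}$. Then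
$$D(\tau\vdash0)\le s(s+2)\big(\lfloor\log_2 m\rfloor+1\big).$$
Consequently, for every unsatisfiable $\tau$ in $n\ge2$ variables, $D(\tau\vdash0)\le 8\,s^3\log_2 n\le 8\,(s\log_2 n)^3$, where $s=\mathrm{VSpace}(\tau\vdash0)$.

*Proof.* By Fact (2) $T\ge2$, so $m\ge1$.

**Step 1: iterate the halving.** We describe a decision tree. Start with $(p,q)=(0,T)$; here $F_0\equiv1$, $F_T\equiv0$ and $w(0,T)=m$. While $w(p,q)\ge1$, apply Lemma 5 and replace $(p,q)$ by the good pair found. Two things are maintained: the answers imply $F_p(a)=1$ and $F_q(a)=0$, and each of $p,q$ is $0$ or $T$ or has a window that has been queried. So Lemma 5 applies again. Windows are queried variable by variable, skipping known variables, so no variable is queried twice on a path.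

**Step 2: count the queries.** After $j$ applications $w(p,q)\le m/2^j$. With $j=\lfloor\log_2m\rfloor+1$ this is less than $1$, so after at most $\lfloor\log_2m\rfloor+1$ applications $w(p,q)=0$. This takes at most $(s+2)(\lfloor\log_2m\rfloor+1)$ window queries, each costing at most $s$ variable queries.

**Step 3: find a label for the leaf.** Now $q=p+1$, and $F_{q-1}(a)=1$, $F_q(a)=0$ for every total $a$ extending the answers. By Fact (2) $q\ne T$; also $q>p\ge0$. So $V_q$ has been queried. By Fact (1), step $q$ downloads an axiom $A$ with $A(a)=0$ and $\mathrm{Vars}(A)\subseteq V_q$. All variables of $A$ have been queried, so $A$ is falsified by the answers, and it labels the leaf. The tree has depth at most $s(s+2)(\lfloor\log_2m\rfloor+1)$, and Lemma 2 gives the first claim.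

**Step 4: the bound in terms of $n$.** If $0\in\tau$, then $D=s=0$ and the bounds hold. Otherwise $s\ge1$, and, by the count of windows in Section 4,
$$m\le\sum_{i=0}^{s}\binom ni\le(n+1)^s .$$
For real $z\ge2$ the function $\ln(z+1)/\ln z$ is decreasing, since its derivative has the sign of $\frac{\ln z}{z+1}-\frac{\ln(z+1)}{z}<0$. Its value at $z=2$ is $\log_23$, so $\log_2(n+1)\le\log_23\cdot\log_2n$ for $n\ge2$. Together with $s\log_2n\ge1$ this gives
$$\lfloor\log_2m\rfloor+1\le\log_23\cdot s\log_2n+s\log_2n=(1+\log_23)\,s\log_2n .$$
Since $s(s+2)\le3s^2$,
$$D(\tau\vdash0)\le3(1+\log_23)\,s^3\log_2n<8\,s^3\log_2n ,$$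
because $3(1+\log_23)=7.75\ldots$ Finally $\log_2n\ge1$ gives $8s^3\log_2n\le8(s\log_2n)^3$. $\square$

Theorems 3 and 6 together prove the Main Theorem.

Feeding the bound of Theorem 6 back into Theorem 3 controls further measures. Let $\mathrm{TSpace}$ denote the minimum total space of a configurational refutation of $\tau$.

**Corollary 7.** Let $n\ge2$, $s=\mathrm{VSpace}(\tau\vdash0)$ and $K=\lfloor8s^3\log_2n\rfloor$. Then $\tau$ has a refutation with simultaneously variable space $\le K$, total space $\le K(K+2)$ and length $\le2^{K+2}\le4n^{8s^3}$. Moreover $\mathrm{VSpace}\le\mathrm{TSpace}\le D(D+2)$. So variable space, depth and total space are polynomially related up to $\log n$ factors.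

*Proof.* By Theorem 6, and because $D$ is an integer, $D\le K$. Theorem 3 gives the refutation, and $2^{K+2}\le4\cdot2^{8s^3\log_2n}=4n^{8s^3}$. The bound $\mathrm{TSpace}\le D(D+2)$ is part of Theorem 3. The bound $\mathrm{VSpace}\le\mathrm{TSpace}$ holds because a configuration has at most as many variables as the sum of its clause widths. The last sentence follows from these bounds and the Main Theorem. $\square$

## 8. Semantic refutations

The argument used little about clauses in memory. Here is exactly what it needs.

**Definition (semantic refutation).** A *semantic refutation* of $\tau$ of variable space $s$ is a sequence $(V_t,F_t)$, $0\le t\le T$, of sets of variables with $|V_t|\le s$ and functions $F_t:\{0,1\}^{V_t}\to\{0,1\}$, where $V_0=\emptyset$, $F_0\equiv1$ and $F_T\equiv0$. For each $t\ge1$ one requires either $F_{t-1}\models F_t$, or $F_{t-1}\wedge A\models F_t$ for some $A\in\tau$ with $\mathrm{Vars}(A)\subseteq V_t$.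

*Example.* For $\pi_2$ take $T=3$, with $V_1=\{x_1\}$, $F_1=x_1$; $V_2=\{x_1,x_2\}$, $F_2=x_2$; $V_3=\{x_2\}$, $F_3\equiv0$. The three steps use the axioms $x_1$, $\bar x_1\vee x_2$ and $\bar x_2$. Here the last step uses an axiom and $F_{T-1}\not\equiv0$, so Fact (2) can fail for semantic refutations.

Configurational resolution refutations are of this form, with $V_t=\mathrm{Vars}(\mathcal C_t)$. So are configurational refutations over any sound lines in which downloading an axiom puts all its variables into the configuration.

**Theorem 8.** If $\tau$ has a semantic refutation of variable space $s$ in which at most $m$ distinct sets occur among $V_1,\dots,V_{T-1}$, then $D(\tau\vdash0)\le s(s+2)(\lfloor\log_2m\rfloor+1)+s$ (read the first term as $0$ if $T=1$).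

*Proof.* **Step 1: the halving lemma carries over.** Lemmas 4 and 5 used only that $F_t$ depends on $V_t$ and that $|V_t|\le s$. They also hold for $s=0$, where every window has a single answer.

**Step 2: the substitute for Fact (1).** Let $F_{t-1}(a)=1$ and $F_t(a)=0$. Then $F_{t-1}\not\models F_t$, so at $t$ the second alternative holds: there is an axiom $A$, depending only on $t$, with $F_{t-1}\wedge A\models F_t$ and $\mathrm{Vars}(A)\subseteq V_t$. Since $F_{t-1}(a)=1$ and $F_t(a)=0$, we get $A(a)=0$.

**Step 3: the tree.** Note that $T\ge1$, because $F_0\not\equiv F_T$. Start with $(0,T)$ and iterate Lemma 5 as in Steps 1 and 2 of the proof of Theorem 6. If $T=1$, no application is needed. Otherwise $1\le w(0,T)\le m$, and at most $\lfloor\log_2m\rfloor+1$ applications lead to a pair with $q=p+1$, at a cost of at most $s(s+2)(\lfloor\log_2m\rfloor+1)$ variable queries. If $q\ne T$, then $V_q$ has been queried. If $q=T$, query $V_T$ as well, at an extra cost of at most $s$. Now the axiom $A$ of Step 2 for $t=q$ has all its variables queried and is falsified by the answers, so it labels the leaf. Apply Lemma 2. $\square$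

Let $s'$ be the minimum variable space of a semantic refutation of $\tau$, in $n\ge2$ variables. Then $s'\le\mathrm{VSpace}(\tau\vdash0)\le D(\tau\vdash0)$, by the remark on configurational refutations and Theorem 3. In the other direction, if $s'=0$, Theorem 8 gives $D=0$. If $s'\ge1$, then $m\le(n+1)^{s'}$, and the computation in Step 4 of the proof of Theorem 6, with the extra term $s'\le s'^3\log_2n$, gives $\mathrm{VSpace}(\tau\vdash0)\le D(\tau\vdash0)\le9\,s'^3\log_2n$. So minimum semantic variable space and resolution variable space are also polynomially related up to $\log n$ factors.
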